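\title{A uniform algebra whose Apostol algebra is the disk algebra}

\begin{abstract}
The Apostol algebra $\mathrm{Dec}_{\mathcal A}(\mathcal A)$ of a commutative Banach algebra $\mathcal A$ consists of the elements $a$ for which multiplication by $a$ is a decomposable operator on $\mathcal A$. We show that it need not be regular: there is a separable unital uniform algebra whose Apostol algebra is isometrically isomorphic to the disk algebra. More generally, for every nonempty compact set $K\subset\mathbb C$ the algebra $R(K)$ is the Apostol algebra of a separable unital uniform algebra. The construction adjoins to $R(K)$ cut-off functions that make the coordinate function decomposable. Each cut-off carries a free analytic variable of very large amplitude, and these variables keep the Apostol algebra from growing beyond $R(K)$.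
\end{abstract}

\section{Decomposable multiplication operators and regularity}\label{sec:intro}

A bounded linear operator $T$ on a complex Banach space $\mathcal X$ is \emph{decomposable} (in the sense of Foia\c{s}) if for every open cover $\{U_1,U_2\}$ of $\mathbb C$ there are closed $T$-invariant subspaces $\mathcal Y_1,\mathcal Y_2$ of $\mathcal X$ such that
\[
\mathcal Y_1+\mathcal Y_2=\mathcal X,\qquad \sigma(T|_{\mathcal Y_1})\subseteq U_1,\qquad \sigma(T|_{\mathcal Y_2})\subseteq U_2 .
\]
The sum need not be direct, and the spectrum of the operator on the zero space is empty. Decomposability says that the space can be split along every overlapping cut of the spectrum. In finite dimensions every operator is decomposable: assign each generalized eigenspace to a set $U_j$ that contains its eigenvalue.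

Let $\mathcal A$ be a commutative complex Banach algebra. For $a\in\mathcal A$ let $L_a\colon\mathcal A\to\mathcal A$, $L_ax=ax$, be the multiplication operator. The \emph{Apostol algebra} of $\mathcal A$ is
\[
\mathrm{Dec}_{\mathcal A}(\mathcal A)=\{a\in\mathcal A:\ L_a\text{ is decomposable on }\mathcal A\},
\]
regarded as a subalgebra of $\mathcal A$ with the inherited norm and multiplication. In the examples below we compute this set explicitly, so no general fact about its algebraic structure is used.

For a commutative normed algebra $\mathcal B$, let $\Delta(\mathcal B)$ be the set of its \emph{characters}, that is, the nonzero continuous multiplicative linear functionals, with the Gelfand (weak-$*$) topology, and write $\hat b(\psi)=\psi(b)$. The algebra $\mathcal B$ is \emph{regular} if for every closed set $F\subseteq\Delta(\mathcal B)$ and every $\varphi\in\Delta(\mathcal B)\setminus F$ there is $b\in\mathcal B$ with $\hat b=0$ on $F$ and $\hat b(\varphi)\neq0$. A commutative Banach algebra is \emph{semisimple} if $0$ is the only element annihilated by all characters. The two notions above are linked by a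 theorem of Colojoar\u{a}--Foia\c{s} and Frunz\u{a}: a semisimple commutative Banach algebra $\mathcal A$ is regular if and only if $\mathrm{Dec}_{\mathcal A}(\mathcal A)=\mathcal A$. We answer the following open question, taken from \cite{source}.

\medskip
\noindent\textbf{Question.} Is $\mathrm{Dec}_{\mathcal A}(\mathcal A)$ regular for every commutative Banach algebra $\mathcal A$?
\medskip

One would guess that it is. For a compact Hausdorff space $X$ the algebra $C(X)$ is semisimple, its characters are the point evaluations, and it is regular by Urysohn's lemma; so its Apostol algebra is $C(X)$ itself. At the other extreme, the Apostol algebra of the disk algebra consists of the constants (Example~\ref{ex:disk}), and $\mathbb C1$ is regular as well. There is even a tempting argument. Let $\mathcal A$ be semisimple and suppose that $\mathcal B=\mathrm{Dec}_{\mathcal A}(\mathcal A)$ is closed. If multiplication by each $b\in\mathcal B$ were decomposable on $\mathcal B$, the theorem just quoted would make $\mathcal B$ regular. But we only know that it is decomposable on $\mathcal A$, and the elements of $\mathcal A$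 that carry out the decomposition need not lie in $\mathcal B$. Our counterexample exploits exactly this gap.

We fix notation. Let $D(c,r)$ be the open disk with center $c$ and radius $r$, let $\mathbb D=D(0,1)$, and let $\overline{\mathbb D}$ be the closed unit disk. For compact $K\subset\mathbb C$, let $R(K)\subseteq C(K)$ be the uniform closure of the rational functions with poles off $K$. Every $f\in R(K)$ is holomorphic in $\operatorname{int}K$. The \emph{disk algebra} $A(\mathbb D)$ consists of the continuous functions on $\overline{\mathbb D}$ that are holomorphic in $\mathbb D$. It equals $R(\overline{\mathbb D})$, because $f\in A(\mathbb D)$ is the uniform limit of the dilates $f(rz)$ as $r\uparrow1$, and each dilate is the uniform limit of its Taylor polynomials. A \emph{uniform algebra} is a closed subalgebra of $C(X)$, for a compact Hausdorff space $X$, that contains the constants and separates the points of $X$; it is commutative, unital and semisimple.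

\begin{theorem}\label{thm:A}
There is a separable unital uniform algebra $\mathcal A$ such that $\mathrm{Dec}_{\mathcal A}(\mathcal A)$ is isometrically isomorphic to $A(\mathbb D)$. Hence $\mathrm{Dec}_{\mathcal A}(\mathcal A)$ is not regular. Moreover, the only subalgebras of $\mathrm{Dec}_{\mathcal A}(\mathcal A)$ that are regular in the inherited norm are $\{0\}$ and $\mathbb C1$.
\end{theorem}

So the answer to the Question is no, even for unital uniform algebras. The disk is one case of a general construction.

\begin{theorem}\label{thm:B}
For every nonempty compact set $K\subset\mathbb C$ there is a separable unital uniform algebra $\mathcal A=\mathcal A_K$ such that $\mathrm{Dec}_{\mathcal A}(\mathcal A)$ is isometrically isomorphic to $R(K)$. So $\mathrm{Dec}_{\mathcal A}(\mathcal A)$ is regular if and only if $R(K)$ is, and it is not regular whenever $\operatorname{int}K\neq\emptyset$. The algebra $\mathcal A_K$ is realized as a closed subalgebra of $C(Q)$ with $Q=K\times\overline{\mathbb D}^{\,\mathbb N}$, and all its characters are evaluations at points of $Q$.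
\end{theorem}

Section~\ref{sec:cutoff} explains what decomposability forces on an algebra of functions and works out the construction with a single cut-off function. Section~\ref{sec:constr} defines $\mathcal A_K$. Sections~\ref{sec:lower}--\ref{sec:dbar} compute its Apostol algebra in three steps, Section~\ref{sec:nonreg} treats regularity, and Section~\ref{sec:char} determines the characters.

\section{Cut-off functions}\label{sec:cutoff}

\subsection*{What decomposability forces}
In this subsection $X$ is a compact Hausdorff space and $\mathcal A$ is a closed subalgebra of $C(X)$ that contains the constants.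

\begin{lemma}\label{lem:cut}
Let $b\in\mathrm{Dec}_{\mathcal A}(\mathcal A)$ and let $E_1,E_2\subseteq\mathbb C$ be disjoint closed sets. Then there is $y\in\mathcal A$ with $y=0$ on $b^{-1}(E_1)$ and $y=1$ on $b^{-1}(E_2)$.
\end{lemma}

\begin{proof}
The sets $U_j=\mathbb C\setminus E_j$ form an open cover of $\mathbb C$. Let $\mathcal Y_1,\mathcal Y_2$ be corresponding subspaces for $L_b$. Let $a\in\mathcal Y_j$ and $x\in b^{-1}(E_j)$. Then $b(x)\notin\sigma(L_b|_{\mathcal Y_j})$, so $a=(b-b(x))a'$ for some $a'\in\mathcal Y_j$, and $a(x)=0$. Thus every element of $\mathcal Y_j$ vanishes on $b^{-1}(E_j)$. Write $1=y_1+y_2$ with $y_j\in\mathcal Y_j$ and take $y=y_1=1-y_2$.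
\end{proof}

Cut-off functions cannot exist along a set that carries analytic structure. Say that $\mathcal A$ has the \emph{identity property} on a subset $S\subseteq X$ if every $a\in\mathcal A$ that vanishes on a nonempty relatively open subset of $S$ vanishes on all of $S$.

\begin{lemma}\label{lem:const}
If $\mathcal A$ has the identity property on $S$, then every $b\in\mathrm{Dec}_{\mathcal A}(\mathcal A)$ is constant on $S$.
\end{lemma}

\begin{proof}
Suppose $b(x_1)\neq b(x_2)$ with $x_1,x_2\in S$. Let $E_1,E_2$ be disjoint closed disks of positive radius centered at $b(x_1)$ and $b(x_2)$, and take $y$ from Lemma~\ref{lem:cut}. Then $y$ vanishes on $S\cap b^{-1}(\operatorname{int}E_1)$, which is relatively open in $S$ and contains $x_1$. So $y=0$ on $S$, which contradicts $y(x_2)=1$.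
\end{proof}

\begin{example}\label{ex:disk}
A nonempty relatively open subset of $\overline{\mathbb D}$ meets $\mathbb D$ in a nonempty open set, so $A(\mathbb D)$ has the identity property on $\overline{\mathbb D}$ by the identity theorem. By Lemma~\ref{lem:const} its decomposable elements are constant. Conversely, a constant $c$ is decomposable: it lies in one of the two sets of the cover, say in $U_1$, and we take $\mathcal Y_1=A(\mathbb D)$ and $\mathcal Y_2=\{0\}$. Hence the Apostol algebra of $A(\mathbb D)$ is $\mathbb C1$.
\end{example}

\subsection*{One cut-off function}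
We want an algebra that contains a copy of $A(\mathbb D)$ and in which the coordinate function $z$ is decomposable. By Lemma~\ref{lem:cut} the algebra must contain cut-off functions for $z$. The first attempt is to adjoin real smooth cut-offs $s(z)$. It fails: the cut-offs separate the points of $\overline{\mathbb D}$, so by the Stone--Weierstrass theorem they generate $C(\overline{\mathbb D})$, and the Apostol algebra becomes regular. Lemma~\ref{lem:const} suggests the remedy. A cut-off has prescribed values only where it must be $0$ or $1$. In the transition zone we let it depend analytically on a new variable.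

Write $\bar\partial=\frac12(\partial_x+i\partial_y)$; a $C^1$ function $F$ on an open set is holomorphic exactly when $\bar\partial F=0$. Let $s$ be a $C^\infty$ function on $\mathbb C$, let $R>0$, and let $h\ge0$ be continuous with $h=R$ wherever $\bar\partial s\neq0$. On $X=\overline{\mathbb D}\times\overline{\mathbb D}$ put
\[
\zeta(z,v)=z,\qquad g(z,v)=s(z)+h(z)v ,
\]
and let $\mathcal A^{(1)}$ be the closed algebra generated by $1,\zeta,g$. Where $h=0$, the function $g$ equals the cut-off $s$. The variable $v$ has two effects.

First, for fixed $z_0$ every $a(z_0,\cdot)$ with $a\in\mathcal A^{(1)}$ is a uniform limit of polynomials in $v$. So $\mathcal A^{(1)}$ has the identity property on each fiber $\{z_0\}\times\overline{\mathbb D}$, and by Lemma~\ref{lem:const} the decomposable elements depend on $z$ alone. In particular $g$ is not decomposable unless $h=0$ on $\overline{\mathbb D}$.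

Second, the danger remains that $\mathcal A^{(1)}$ contains a nonholomorphic function of $z$ alone, obtained by cancelling the dependence on $v$ in a limit. Consider the simplest approximants $P=p(\zeta)+q(\zeta)g$ with polynomials $p,q$, and suppose $|P(z,v)-b_0(z)|\le\varepsilon$ on $X$ for some $b_0\in C(\overline{\mathbb D})$. Then
\[
P(z,v)=F(z)+q(z)h(z)v,\qquad F=p+qs .
\]
Taking $v=0$ gives $|F-b_0|\le\varepsilon$. Comparing $v=1$ with $v=-1$ gives $|qh|\le\varepsilon$. Now $\bar\partial F=q\,\bar\partial s$, and $h=R$ where this is nonzero, so
\[
|\bar\partial F|\le\varepsilon\,\frac{\sup_{\overline{\mathbb D}}|\bar\partial s|}{R}\qquad\text{on }\overline{\mathbb D}.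
\]
The same coefficient $q$ multiplies $\bar\partial s$ in $\bar\partial F$ and $h$ in $\partial P/\partial v$. An approximant that barely depends on $v$ is therefore almost holomorphic in $z$, and a limit of such approximants is holomorphic (Lemma~\ref{lem:crit}). With one cut-off any $R>0$ suffices. We shall need infinitely many cut-offs $s_n$, on smaller and smaller scales, and an approximant may involve any finite number of them. The errors then add up to $\varepsilon\sum_n\sup|\bar\partial s_n|/R_n$, and the amplitudes $R_n$ must be chosen so large that this series converges.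

\section{The algebra $\mathcal A_K$}\label{sec:constr}

Fix a nonempty compact set $K\subset\mathbb C$. Enumerate the countable set $(\mathbb Q+i\mathbb Q)\times\mathbb Q_{>0}$ as $(c_n,\rho_n)_{n\ge1}$. For every $p\in\mathbb C$ and $r>0$ there is $n$ with $\rho_n<r$ and $|p-c_n|<\rho_n$. Fix two profile functions:
\begin{itemize}
\item $\theta\in C^\infty(\mathbb R)$ with $0\le\theta\le1$, $\theta=0$ on $(-\infty,2]$ and $\theta=1$ on $[3,\infty)$;
\item $\kappa\in C(\mathbb R)$ with $0\le\kappa\le1$, $\kappa=1$ on $[2,3]$ and $\kappa=0$ off $(1,4)$.
\end{itemize}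
Put $s_n(z)=\theta(|z-c_n|/\rho_n)$. This function is $C^\infty$ on $\mathbb C$, since it vanishes near $c_n$, the only point where $|z-c_n|$ is not smooth. It is locally constant off the annulus $\{2\rho_n\le|z-c_n|\le3\rho_n\}$, so $\bar\partial s_n$ is bounded and vanishes off this annulus. Define
\[
R_n=2^n\Big(1+\sup_{\mathbb C}|\bar\partial s_n|\Big),\qquad h_n(z)=R_n\,\kappa(|z-c_n|/\rho_n).
\]
Since $\kappa=1$ on $[2,3]$,
\begin{equation}\label{eq:amp}
h_n(z)=R_n\ \text{ whenever }\ \bar\partial s_n(z)\neq0,\qquad\text{and}\qquad \frac{|\bar\partial s_n|}{R_n}\le2^{-n}\ \text{ on }\mathbb C .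
\end{equation}

Let $\Omega=\overline{\mathbb D}^{\,\mathbb N}$ with the product topology and $Q=K\times\Omega$, a compact metrizable space. Write the points of $Q$ as $(z,v)$ with $v=(v_n)_{n\ge1}$, and let $\zeta(z,v)=z$. A property holds \emph{over} $S\subseteq\mathbb C$ if it holds at all $(z,v)\in Q$ with $z\in S$; the \emph{fiber} over $z_0\in K$ is $\{z_0\}\times\Omega$. Define $g_n\in C(Q)$ by
\[
g_n(z,v)=s_n(z)+h_n(z)v_n .
\]
With $t=|z-c_n|/\rho_n$, the function $g_n$ equals $0$, $\ h_nv_n$, $\ s_n+R_nv_n$, $\ 1+h_nv_n$, $\ 1$ for $t$ in $[0,1]$, $[1,2]$, $[2,3]$, $[3,4]$, $[4,\infty)$, respectively. In particular, because $\kappa=0$ off $(1,4)$,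
\begin{equation}\label{eq:cut}
g_n=0\ \text{ over }\{|z-c_n|\le\rho_n\},\qquad g_n=1\ \text{ over }\{|z-c_n|\ge4\rho_n\}.
\end{equation}

Cut-offs split the algebra into ideals, but we must also control the spectrum of $L_\zeta$ on these ideals: a function that vanishes near $\mu$ has to be divisible by $\zeta-\mu$. Nothing so far guarantees this. The set where $g_n\neq0$ may contain a circle around $\mu$ whose inside lies in $K$, and on such a circle $1/(z-\mu)$ is not a uniform limit of rational functions with poles off $K$, because its contour integral is $2\pi i$ and theirs is $0$. So we adjoin the quotients. For $|\mu-c_n|<\rho_n$ let $u_{n,\mu}=g_n/(\zeta-\mu)$ over $\{|z-c_n|\ge\rho_n\}$, where $z\neq\mu$, and $u_{n,\mu}=0$ over $\{|z-c_n|\le\rho_n\}$. By \eqref{eq:cut} the two definitions agree where both apply. Hence $u_{n,\mu}\in C(Q)$ and $(\zeta-\mu)u_{n,\mu}=g_n$.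

\begin{definition}\label{def:A}
The \emph{generators} are the functions $\zeta$, $(\zeta-\lambda)^{-1}$ for $\lambda\in\mathbb C\setminus K$, $g_n$ for $n\ge1$, and $u_{n,\mu}$ for $n\ge1$ and $|\mu-c_n|<\rho_n$. Let $\mathcal A_0$ be the unital algebra that they generate, and let $\mathcal A=\mathcal A_K$ be the closure of $\mathcal A_0$ in $C(Q)$.
\end{definition}

Since $Q$ is compact and metrizable, $C(Q)$ is separable, and so is $\mathcal A$. The algebra $\mathcal A$ need not separate the points of $Q$, because the variable $v_n$ is invisible over points where $h_n=0$. It is nevertheless a uniform algebra: the image $X$ of $Q$ under the continuous map $x\mapsto(a(x))_{a\in\mathcal A}$ into $\mathbb C^{\mathcal A}$ is compact and Hausdorff, and the coordinate functions on $X$ form an isometric copy of $\mathcal A$ in $C(X)$ that separates points.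

By partial fractions, $r\circ\zeta$ is a polynomial in $\zeta$ and the $(\zeta-\lambda)^{-1}$ for every rational $r$ with poles off $K$. Since $\|f\circ\zeta\|=\sup_K|f|$, the map $f\mapsto f\circ\zeta$ is an isometric homomorphism of $R(K)$ into $\mathcal A$.

We shall use three times the form of the generators on a fiber. On the fiber over $z_0\in K$ the functions $\zeta$ and $(\zeta-\lambda)^{-1}$ are constant, and
\begin{equation}\label{eq:fiber}
g_n(z_0,v)=s_n(z_0)+h_n(z_0)v_n,\qquad u_{n,\mu}(z_0,v)=\gamma\, g_n(z_0,v),
\end{equation}
where $\gamma=(z_0-\mu)^{-1}$ if $z_0\neq\mu$ and $\gamma=0$ if $z_0=\mu$. So every $P\in\mathcal A_0$ restricts to a polynomial in finitely many of the variables $v_n$.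

For $H\subseteq\mathbb C$ and $\delta>0$ put $H^\delta=\{z:\operatorname{dist}(z,H)<\delta\}$, with $\emptyset^\delta=\emptyset$. The next two lemmas record what the generators $g_n$ and $u_{n,\mu}$ were introduced for.

\begin{lemma}[Separation]\label{lem:sep}
Let $H_1,H_2\subset\mathbb C$ be disjoint compact sets. Then there are $g\in\mathcal A$ and $\delta>0$ with $g=0$ over $H_1^\delta$ and $g=1$ over $H_2^\delta$.
\end{lemma}

\begin{proof}
If $H_1=\emptyset$, take $g=1$. Otherwise let $d=\operatorname{dist}(H_1,H_2)>0$, or $d=1$ if $H_2=\emptyset$. For $p\in H_1$ choose $n$ with $\rho_n<d/10$ and $|p-c_n|<\rho_n$. Then $g_n=0$ over $D(c_n,\rho_n)$, a disk that contains $p$. For $q\in H_2$ we have $|q-c_n|\ge d-\rho_n>9\rho_n$. So $|z-c_n|>4\rho_n$ for $z\in H_2^{5\rho_n}$, and $g_n=1$ over $H_2^{5\rho_n}$. Cover $H_1$ by finitely many such disks $D(c_n,\rho_n)$, $n\in N$, and let $g=\prod_{n\in N}g_n$. The union of the disks is an open set containing the compact set $H_1$, so it contains $H_1^\delta$ for small $\delta$. Take such a $\delta$ with $\delta\le5\min_{n\in N}\rho_n$.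
\end{proof}

\begin{lemma}[Division]\label{lem:div}
Let $\mu\in\mathbb C$ and $\eta>0$, and let $a\in\mathcal A$ vanish over $D(\mu,\eta)$. Then there is $a'\in\mathcal A$ with $(\zeta-\mu)a'=a$ and $a'(x)=0$ whenever $a(x)=0$.
\end{lemma}

\begin{proof}
Choose $n$ with $5\rho_n<\eta$ and $|\mu-c_n|<\rho_n$. If $a(z,v)\neq0$, then $|z-\mu|\ge\eta$, so $|z-c_n|\ge\eta-\rho_n>4\rho_n$ and $g_n(z,v)=1$. Hence $a=g_na=(\zeta-\mu)u_{n,\mu}a$. Put $a'=u_{n,\mu}a$.
\end{proof}

\section{Elements of $R(K)$ are decomposable}\label{sec:lower}

Lemmas~\ref{lem:sep} and~\ref{lem:div} locate the spectrum of $L_\zeta$ on ideals of functions that vanish over an open set. To pass from $\zeta$ to $f\circ\zeta$ we need a spectral mapping inclusion. The holomorphic functional calculus does not apply, since $f\in R(K)$ need not extend holomorphically to a neighborhood of $K$. We use Gelfand theory instead. Recall that in a unital commutative Banach algebra $\mathcal M\neq\{0\}$ every character $\varphi$ satisfies $\varphi(1)=1$ and $\|\varphi\|\le1$, and an element is invertible if and only if no character annihilates it.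

\begin{lemma}\label{lem:spec}
Let $\mathcal Y$ be a closed ideal of $\mathcal A$, let $T=L_\zeta|_{\mathcal Y}$, and let $f\in R(K)$. Then $\sigma(T)\subseteq K$ and $\sigma(L_{f\circ\zeta}|_{\mathcal Y})\subseteq f(\sigma(T))$.
\end{lemma}

\begin{proof}
If $\mathcal Y=\{0\}$, both spectra are empty, so assume $\mathcal Y\neq\{0\}$. For $\lambda\notin K$, multiplication by $(\zeta-\lambda)^{-1}\in\mathcal A$ maps the ideal $\mathcal Y$ into itself and inverts $T-\lambda$. So $\sigma(T)\subseteq K$.

Let $\mathcal M$ be the norm closure, in the algebra of bounded operators on $\mathcal Y$, of the unital algebra generated by $T$ and the resolvents $(T-\mu)^{-1}$, $\mu\notin\sigma(T)$. These operators commute, so $\mathcal M$ is a unital commutative Banach algebra. Let $\varphi\in\Delta(\mathcal M)$. The element $T-\varphi(T)$ is annihilated by $\varphi$ and hence is not invertible in $\mathcal M$; so $\varphi(T)\in\sigma(T)$. If $r$ is rational with poles off $K$, partial fractions show that $S_r=L_{r\circ\zeta}|_{\mathcal Y}$ is a polynomial in $T$ and the $(T-\lambda)^{-1}$, $\lambda\notin K$. So $S_r\in\mathcal M$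 and $\varphi(S_r)=r(\varphi(T))$. Choose such $r_k$ with $r_k\to f$ uniformly on $K$, and let $S=L_{f\circ\zeta}|_{\mathcal Y}$. Then $\|S_{r_k}-S\|\le\sup_K|r_k-f|\to0$, so $S\in\mathcal M$ and $\varphi(S)=\lim_kr_k(\varphi(T))=f(\varphi(T))\in f(\sigma(T))$. If $\tau\notin f(\sigma(T))$, no character of $\mathcal M$ annihilates $S-\tau$. Then $S-\tau$ is invertible in $\mathcal M$, and $\tau\notin\sigma(S)$.
\end{proof}

\begin{proposition}\label{prop:lower}
If $f\in R(K)$, then $f\circ\zeta\in\mathrm{Dec}_{\mathcal A}(\mathcal A)$.
\end{proposition}

\begin{proof}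
Let $\{U_1,U_2\}$ be an open cover of $\mathbb C$. The sets $H_j=f^{-1}(\mathbb C\setminus U_j)$ are compact subsets of $K$, and they are disjoint because $U_1\cup U_2=\mathbb C$. Take $g$ and $\delta$ from Lemma~\ref{lem:sep} and set
\[
\mathcal Y_j=\{a\in\mathcal A:\ a=0\text{ over }H_j^\delta\},\qquad j=1,2 .
\]
These are closed ideals, hence invariant under $L_{f\circ\zeta}$. For $a\in\mathcal A$ we have $ga\in\mathcal Y_1$ and $(1-g)a\in\mathcal Y_2$, so $\mathcal Y_1+\mathcal Y_2=\mathcal A$.

Fix $j$ and let $T=L_\zeta|_{\mathcal Y_j}$. We show that $\sigma(T)$ misses $H_j$. Let $\mu\in H_j$. Each $a\in\mathcal Y_j$ vanishes over $D(\mu,\delta)\subseteq H_j^\delta$; this is why the ideals are defined with $H_j^\delta$ and not with $H_j$. Lemma~\ref{lem:div} gives $a'\in\mathcal A$ with $(\zeta-\mu)a'=a$, and $a'\in\mathcal Y_j$ because $a'$ vanishes wherever $a$ does. So $T-\mu$ is onto. If $(\zeta-\mu)y=0$ with $y\in\mathcal Y_j$, then $y=0$ over $K\setminus\{\mu\}$, and $y=0$ over $\{\mu\}\subseteq H_j^\delta$; so $T-\mu$ is injective. By the open mapping theorem $T-\mu$ is invertible. Lemma~\ref{lem:spec} now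 gives $\sigma(T)\subseteq K\setminus H_j$ and
\[
\sigma(L_{f\circ\zeta}|_{\mathcal Y_j})\subseteq f(K\setminus H_j)\subseteq U_j .\qedhere
\]
\end{proof}

\section{Decomposable elements are constant on fibers}\label{sec:fiber}

\begin{lemma}\label{lem:ident}
The algebra $\mathcal A$ has the identity property on the fiber over each $z_0\in K$.
\end{lemma}

\begin{proof}
Let $a\in\mathcal A$, and suppose $a(z_0,\cdot)$ vanishes on a neighborhood of $v^0\in\Omega$. By the definition of the product topology there are $m\ge1$ and $r>0$ such that $a(z_0,v)=0$ whenever $|v_j-v_j^0|<r$ for all $j\le m$. Fix $(v_j)_{j>m}$ arbitrarily, and let $\alpha(v_1,\dots,v_m)=a(z_0,v)$ on $\overline{\mathbb D}^{\,m}$. By \eqref{eq:fiber}, $\alpha$ is a uniform limit of polynomials. So $\alpha$ belongs to the disk algebra in each variable when the others are fixed. It vanishes on $G_1\times\dots\times G_m$, where $G_j=D(v_j^0,r)\cap\mathbb D$ is open and nonempty because $|v_j^0|\le1$. The identity theorem in the variable $v_1$ shows that $\alpha$ vanishes on $\overline{\mathbb D}\times G_2\times\dots\times G_m$, and after $m$ such steps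 $\alpha$ vanishes on $\overline{\mathbb D}^{\,m}$. Since the tail $(v_j)_{j>m}$ was arbitrary, $a(z_0,\cdot)=0$ on $\Omega$.
\end{proof}

\begin{proposition}\label{prop:fiber}
If $b\in\mathrm{Dec}_{\mathcal A}(\mathcal A)$, then $b=b_0\circ\zeta$ for some $b_0\in C(K)$.
\end{proposition}

\begin{proof}
By Lemmas~\ref{lem:const} and~\ref{lem:ident}, $b$ is constant on every fiber. Put $b_0(z)=b(z,0)$.
\end{proof}

\section{Functions of $z$ alone belong to $R(K)$}\label{sec:dbar}

It remains to show that $\mathcal A$ contains no functions of $z$ alone other than those from $R(K)$. We carry out the computation of Section~\ref{sec:cutoff} for arbitrary elements of $\mathcal A_0$, and then convert the resulting bound on $\bar\partial F$ into membership in $R(K)$.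

\begin{lemma}\label{lem:approx}
Let $b_0\in C(K)$ with $b_0\circ\zeta\in\mathcal A$. For every $\varepsilon>0$ there is a $C^\infty$ function $F$ on a neighborhood of $K$ with $|F-b_0|\le\varepsilon$ and $|\bar\partial F|\le\varepsilon$ on $K$.
\end{lemma}

\begin{proof}
Choose $P\in\mathcal A_0$ with $\|P-b_0\circ\zeta\|\le\varepsilon$, and write $P=\Phi(\gamma_1,\dots,\gamma_m)$ with generators $\gamma_k$ and a polynomial $\Phi$ in $m$ complex variables.

To each generator $\gamma$ we attach a $C^\infty$ function $\gamma^\flat$ on a neighborhood of $K$ with $\gamma^\flat(z)=\gamma(z,0)$ for $z\in K$. For $\zeta$, $(\zeta-\lambda)^{-1}$ and $g_n$ take $z$, $(z-\lambda)^{-1}$ and $s_n(z)$. For $u_{n,\mu}$ take $s_n(z)/(z-\mu)$, with the value $0$ at $\mu$; this is $C^\infty$ on $\mathbb C$ because $s_n$ vanishes on $D(c_n,2\rho_n)$, a neighborhood of $\mu$. Then $F=\Phi(\gamma_1^\flat,\dots,\gamma_m^\flat)$ is $C^\infty$ on a neighborhood of $K$, and $F(z)=P(z,0)$ on $K$. Hence $|F-b_0|\le\varepsilon$ on $K$.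

Fix $z\in K$, and put $\omega_n=\bar\partial s_n(z)/R_n$. For $a\in\mathcal A_0$ let $\partial_na=\frac{d}{dt}a(z,te_n)\big|_{t=0}$, where $e_n\in\Omega$ is the $n$-th unit vector; by \eqref{eq:fiber}, $a(z,te_n)$ is a polynomial in $t$, and $\partial_na=0$ for all but finitely many $n$. We claim that every generator $\gamma$ satisfies
\begin{equation}\label{eq:gen}
\bar\partial\gamma^\flat(z)=\sum_{n\ge1}\omega_n\,\partial_n\gamma .
\end{equation}
For $\zeta$ and $(\zeta-\lambda)^{-1}$ both sides are $0$. For $g_n$ the left side is $\bar\partial s_n(z)$ and the right side is $\omega_nh_n(z)=\bar\partial s_n(z)\,h_n(z)/R_n$; they are equal by \eqref{eq:amp}. For $u_{n,\mu}$ only the $n$-th term on the right can be nonzero. If $|z-c_n|<2\rho_n$, then $s_n$ and $u_{n,\mu}^\flat$ vanish near $z$, and both sides are $0$. If $|z-c_n|\ge2\rho_n$, then $z\neq\mu$, the factor $1/(\cdot-\mu)$ is holomorphic near $z$, and by \eqref{eq:fiber} both sides are those for $g_n$ divided by $z-\mu$. This proves \eqref{eq:gen}.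

Let $\Phi_k$ be the partial derivative of $\Phi$ in the $k$-th variable at the point $(\gamma_1(z,0),\dots,\gamma_m(z,0))$. Both $\bar\partial$ and $\partial_n$ are linear and satisfy the product rule, so $\bar\partial F(z)=\sum_k\Phi_k\,\bar\partial\gamma_k^\flat(z)$ and $\partial_nP=\sum_k\Phi_k\,\partial_n\gamma_k$. Multiplying \eqref{eq:gen} for $\gamma_k$ by $\Phi_k$ and summing over $k$ gives
\[
\bar\partial F(z)=\sum_{n\ge1}\omega_n\,\partial_nP .
\]
Here the hypothesis that the limit does not depend on $v$ enters. The polynomial $p(t)=P(z,te_n)-b_0(z)$ satisfies $|p(t)|\le\varepsilon$ for $|t|\le1$, and $p'(0)=\partial_nP$. Cauchy's estimate $|p'(0)|\le\max_{|t|=1}|p(t)|$ gives $|\partial_nP|\le\varepsilon$. By \eqref{eq:amp}, $|\bar\partial F(z)|\le\varepsilon\sum_{n\ge1}2^{-n}=\varepsilon$.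
\end{proof}

\begin{remark}\label{rem:small}
Some condition on the amplitudes is necessary. Suppose that the $R_n$ were replaced by positive numbers tending to $0$. Given $c\in\mathbb C$ and $\rho>0$, choose $n_k\to\infty$ with $(c_{n_k},\rho_{n_k})\to(c,\rho)$. Then $g_{n_k}\to\theta(|\zeta-c|/\rho)$ uniformly on $Q$. These real functions of $z$ separate the points of $K$, so by the Stone--Weierstrass theorem the algebra would contain $b_0\circ\zeta$ for every $b_0\in C(K)$.
\end{remark}

\begin{lemma}\label{lem:crit}
Let $b_0\in C(K)$, and for $k\ge1$ let $F_k$ be a $C^\infty$ function on a neighborhood of $K$, with $F_k\to b_0$ and $\bar\partial F_k\to0$ uniformly on $K$. Then $b_0\in R(K)$.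
\end{lemma}

For $K=\overline{\mathbb D}$, the case needed in Theorem~\ref{thm:A}, there is a short proof. For a closed triangle $\tau\subset\mathbb D$, Green's formula gives $\oint_{\partial\tau}F_k\,dz=2i\iint_\tau\bar\partial F_k\,dA\to0$, where $dA$ is area measure. So $\oint_{\partial\tau}b_0\,dz=0$, and $b_0\in A(\mathbb D)$ by Morera's theorem. For general $K$ this only shows that $b_0$ is holomorphic in $\operatorname{int}K$, which may be empty, so we argue by duality.

\begin{proof}[Proof of Lemma~\ref{lem:crit}]
By the Hahn--Banach and Riesz representation theorems it suffices to show that $\int b_0\,d\nu=0$ for every complex Borel measure $\nu$ on $K$ that annihilates $R(K)$. Multiply $F_k$ by a compactly supported $C^\infty$ function that is supported in the domain of $F_k$ and equals $1$ near $K$. Then $F_k\in C_c^\infty(\mathbb C)$, and neither $F_k$ nor $\bar\partial F_k$ changes on $K$. The Cauchy--Pompeiu formula states that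
\[
F_k(z)=-\frac1\pi\int_{\mathbb C}\frac{\bar\partial F_k(w)}{w-z}\,dA(w),\qquad z\in\mathbb C .
\]
In polar coordinates, $\int_{|w-z|\le\rho}|w-z|^{-1}\,dA(w)=2\pi\rho$. Since $\bar\partial F_k$ is bounded with compact support, $\bar\partial F_k(w)/(w-z)$ is integrable for $|\nu|\times dA$, and Fubini's theorem gives
\[
\int F_k\,d\nu=-\frac1\pi\int_{\mathbb C}\bar\partial F_k(w)\Big(\int_K\frac{d\nu(z)}{w-z}\Big)dA(w).
\]
For $w\notin K$ the function $z\mapsto(w-z)^{-1}$ lies in $R(K)$, so the inner integral vanishes. Only $w\in K$ contributes, and there $\bar\partial F_k$ is small. For $z\in K$ the set $K$ lies in the closed disk of radius $\operatorname{diam}K$ about $z$, so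
\[
\Big|\int F_k\,d\nu\Big|\le\frac1\pi\,\sup_K|\bar\partial F_k|\cdot\|\nu\|\cdot\sup_{z\in K}\int_K\frac{dA(w)}{|w-z|}\le2\operatorname{diam}(K)\,\|\nu\|\,\sup_K|\bar\partial F_k|\to0 .
\]
Hence $\int b_0\,d\nu=\lim_k\int F_k\,d\nu=0$.
\end{proof}

\begin{proposition}\label{prop:main}
We have $\mathrm{Dec}_{\mathcal A}(\mathcal A)=\{f\circ\zeta:\ f\in R(K)\}$, and $f\mapsto f\circ\zeta$ is an isometric isomorphism of $R(K)$ onto $\mathrm{Dec}_{\mathcal A}(\mathcal A)$.
\end{proposition}

\begin{proof}
One inclusion is Proposition~\ref{prop:lower}. Conversely, let $b\in\mathrm{Dec}_{\mathcal A}(\mathcal A)$. By Proposition~\ref{prop:fiber}, $b=b_0\circ\zeta$ with $b_0\in C(K)$. Lemma~\ref{lem:approx} with $\varepsilon=1/k$ and Lemma~\ref{lem:crit} give $b_0\in R(K)$.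
\end{proof}

\section{Failure of regularity}\label{sec:nonreg}

All the statements on non-regularity follow from the identity theorem. The subalgebra in the next lemma need be neither closed nor unital, so we must make sure that the point evaluations we use are nonzero on it.

\begin{lemma}\label{lem:nonreg}
Let $W$ be a connected component of $\operatorname{int}K$, and let $\mathcal C$ be a subalgebra of $R(K)$, with the supremum norm, that contains a function $b$ that is not constant on $W$. Then $\mathcal C$ is not regular.
\end{lemma}

\begin{proof}
The set $W$ is open and connected, and every element of $\mathcal C$ is holomorphic on $W$. The zeros of $b$ in $W$ are isolated, so $\{z\in W:b(z)\neq0\}$ is dense in $W$, and by continuity $b$ is not constant on this set. Choose $p,q\in W$ with $b(p)\neq b(q)$ and both values nonzero. Choose a closed disk $D_0\subset W$ of positive radius centered at $p$ on which $b\neq0$ and $|b-b(p)|<|b(q)-b(p)|$.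

For $z\in D_0\cup\{q\}$ let $e_z$ be evaluation at $z$ on $\mathcal C$. It is a character, since it is continuous and $e_z(b)\neq0$. The map $z\mapsto e_z$ is weak-$*$ continuous, so $F=\{e_z:z\in D_0\}$ is compact and hence closed in the Hausdorff space $\Delta(\mathcal C)$. Since $b(z)\neq b(q)$ for $z\in D_0$, we have $e_q\notin F$. If $c\in\mathcal C$ and $\hat c=0$ on $F$, then $c=0$ on $D_0$, so $c=0$ on $W$ and $\hat c(e_q)=c(q)=0$. Thus $F$ and $e_q$ violate the definition of regularity.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Take $K=\overline{\mathbb D}$ and $\mathcal A=\mathcal A_K$. By Proposition~\ref{prop:main} we may identify $\mathcal B=\mathrm{Dec}_{\mathcal A}(\mathcal A)$ with $R(\overline{\mathbb D})=A(\mathbb D)$. Let $\mathcal C\subseteq\mathcal B$ be a subalgebra that contains a nonconstant function. By continuity this function is nonconstant on $W=\mathbb D$, so $\mathcal C$ is not regular by Lemma~\ref{lem:nonreg}. This applies to $\mathcal C=\mathcal B$. The remaining subalgebras consist of constants, so they are $\{0\}$ and $\mathbb C1$. The first has no characters and is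 regular vacuously. The second has one character $\varphi$; the only pair to test is $F=\emptyset$ and $\varphi$, and $b=1$ works.
\end{proof}

\begin{remark}
In this example $\mathrm{Dec}_{\mathcal B}(\mathcal B)=\mathbb C1$ by Example~\ref{ex:disk}. Every $b\in\mathcal B$ is decomposable as a multiplication operator on $\mathcal A$, but only the constants are decomposable on $\mathcal B$. This is where the tempting argument of Section~\ref{sec:intro} breaks down.
\end{remark}

\section{The characters of $\mathcal A_K$}\label{sec:char}

The generators $u_{n,\mu}$ are formal quotients, and one might expect characters that do not come from points of $Q$. There are none. We first localize a character to one fiber, using the cut-offs, and then read off its coordinates.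

\begin{proposition}\label{prop:char}
Every $\psi\in\Delta(\mathcal A)$ is evaluation at a point of $Q$.
\end{proposition}

\begin{proof}
Let $\lambda=\psi(\zeta)$. Since $\psi(\zeta-\lambda)=0$, the element $\zeta-\lambda$ is not invertible in $\mathcal A$, so $\lambda\in K$. If $c\in\mathcal A$ vanishes over a neighborhood of $\lambda$, Lemma~\ref{lem:div} gives $c=(\zeta-\lambda)c'$ with $c'\in\mathcal A$, so $\psi(c)=0$.

We claim that
\begin{equation}\label{eq:loc}
|\psi(a)|\le\max_{v\in\Omega}|a(\lambda,v)|\qquad(a\in\mathcal A).
\end{equation}
Let $\eta>0$. Lemma~\ref{lem:sep} with $H_1=K\setminus D(\lambda,\eta)$ and $H_2=\{\lambda\}$ gives $g\in\mathcal A$ that is $0$ over $K\setminus D(\lambda,\eta)$ and $1$ over a neighborhood of $\lambda$. Then $\psi(1-g)=0$, so $\psi(g)=1$. We have no control of $\|g\|$, since the amplitudes are large, but powers of $a$ remove this constant. Let $M_\eta$ be the maximum of $|a|$ over $\{|z-\lambda|\le\eta\}$. For $k\ge1$,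
\[
|\psi(a)|^k=|\psi(ga^k)|\le\|ga^k\|\le\|g\|\,M_\eta^k .
\]
Taking $k$-th roots and letting $k\to\infty$ gives $|\psi(a)|\le M_\eta$. So for each $j\ge1$ there is $x_j=(z_j,v^j)\in Q$ with $|z_j-\lambda|\le1/j$ and $|a(x_j)|\ge|\psi(a)|$. A subsequence converges to a point $x$ of the fiber over $\lambda$, and $|a(x)|\ge|\psi(a)|$. This proves \eqref{eq:loc}. In particular, $\psi(a)=\psi(a')$ whenever $a,a'\in\mathcal A$ agree on the fiber over $\lambda$.

Define $v^0\in\Omega$ as follows. If $h_n(\lambda)>0$, the element $a_n=(g_n-s_n(\lambda))/h_n(\lambda)$ of $\mathcal A$ equals $v_n$ on the fiber over $\lambda$. Put $v_n^0=\psi(a_n)$; then $|v_n^0|\le1$ by \eqref{eq:loc}. If $h_n(\lambda)=0$, put $v_n^0=0$. Let $x^0=(\lambda,v^0)$. We compare $\psi$ with evaluation at $x^0$ on the generators. We have $\psi(\zeta)=\lambda$, and $\psi((\zeta-\lambda')^{-1})=(\lambda-\lambda')^{-1}$ for $\lambda'\notin K$. If $h_n(\lambda)>0$, then $\psi(g_n)=s_n(\lambda)+h_n(\lambda)v_n^0=g_n(x^0)$. If $h_n(\lambda)=0$, then $g_n$ agrees with the constant $s_n(\lambda)$ on the fiber, so $\psi(g_n)=s_n(\lambda)=g_n(x^0)$. By \eqref{eq:fiber},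 $u_{n,\mu}$ agrees on the fiber with $\gamma g_n$ for a scalar $\gamma$, so $\psi(u_{n,\mu})=\gamma g_n(x^0)=u_{n,\mu}(x^0)$. The two characters agree on $\mathcal A_0$, and by continuity on $\mathcal A$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Section~\ref{sec:constr} shows that $\mathcal A_K\subseteq C(Q)$ is a separable unital uniform algebra, and Proposition~\ref{prop:main} identifies its Apostol algebra isometrically with $R(K)$. An isometric isomorphism of normed algebras induces a homeomorphism of the character spaces that respects the functions $\hat b$, so it preserves regularity. If $\operatorname{int}K\neq\emptyset$, Lemma~\ref{lem:nonreg} with $\mathcal C=R(K)$, $b(z)=z$ and any component $W$ of $\operatorname{int}K$ shows that $R(K)$ is not regular. The statement on characters is Proposition~\ref{prop:char}.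
\end{proof}

\begin{thebibliography}{9}

\bibitem{source}
\emph{Multiplication operators on Banach modules over spectrally separable algebras},
\texttt{http://bims.iranjournals.ir/\allowbreak article\_871\_\allowbreak 9f5eadc32836600803a25c1fd5936d46.pdf}

\end{thebibliography}
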